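# Positive measures outside a ball and the equality case of Yudin's bound

## 1. The odd comb

Fix $a>0$ and put a unit mass at every odd multiple of $\pi/a$ on the line:
$$\mu_a=\sum_{k\in\mathbb Z}\delta_{(2k+1)\pi/a}.$$
The Fourier transform in these notes is $\widehat f(y)=\int f(x)e^{-i\langle x,y\rangle}\,dx$, with inverse $(2\pi)^{-d}\int\cdot\;e^{i\langle x,y\rangle}\,dy$. The word "measure" means a positive Radon measure unless a sign is mentioned. A measure $\mu$ on $\mathbb R^d$ is **tempered** if $\int(1+|x|)^{-N}d\mu<\infty$ for some $N$. In that case $\langle\widehat\mu,\varphi\rangle=\int\widehat\varphi\,d\mu$ defines a tempered distribution $\widehat\mu$. The comb $\mu_a$ is tempered, with $N=2$. The measure $\sum_{k\ge0}e^k\delta_k$ is not, since $\sum e^k(1+k)^{-N}=\infty$ for all $N$.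

Poisson summation in the form $\sum_k e^{-2\pi iky/a}=a\sum_j\delta_{ja}$, multiplied by $e^{-i\pi y/a}$, gives
$$\widehat{\mu_a}=a\sum_{j\in\mathbb Z}(-1)^j\delta_{ja}. \tag{1}$$
Two features matter. The comb stays outside the interval $|x|<\pi/a$, and on $(-a,a)$ its transform is the single positive mass $a\,\delta_0$. The masses $-a$ at $\pm a$, just at the ends of the interval, will matter later.

Products behave the same way. The measure $\mu_{a_1}\otimes\dots\otimes\mu_{a_d}$ lives on $\{|x|^2\ge\sum_i\pi^2/a_i^2\}$, and its transform on the open box $\prod(-a_i,a_i)$ is $(\prod a_i)\,\delta_0$.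

Such measures are obstructions. Let $U$ be a symmetric convex set, and let $\mu\ne0$ be tempered, supported in $\{|x|\ge\rho\}$, with $\widehat\mu\ge0$ on $\operatorname{int}U$ as a distribution, i.e. $\langle\widehat\mu,\varphi\rangle\ge0$ whenever $0\le\varphi\in C_c^\infty(\operatorname{int}U)$. Let $f$ be real and even with $0\le\widehat f\in C_c^\infty(\operatorname{int}U)$. Then
$$\int f\,d\mu=(2\pi)^{-d}\langle\widehat\mu,\widehat f\,\rangle\ge0,$$
so $f$ cannot be strictly negative on all of $\{|x|\ge\rho\}$. A measure of this kind gives a lower bound for the radius at which a function with nonnegative transform supported in $U$ can become nonpositive for good. These notes determine, for polytopes $U$, when this radius reaches a value that had been conjectured for every $U$. The main step shows that equality forces $\widehat\mu$ to be a point mass at $0$, as for the comb. This in turn forces the first Dirichlet eigenfunction of $\frac12U$ to extend analytically across the boundary.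

## 2. Optimal arguments, Logan's problem, and the conjectured value

All function spaces are over $\mathbb R^d$ with Lebesgue measure (the weight is identically $1$).

**Definition (bodies, gauge, eigenvalue).** A body is a compact convex set $W\subset\mathbb R^d$ with $W=-W$ and nonempty interior. Its gauge is $|x|_W=\inf\{\lambda>0:x\in\lambda W\}$. For example, if $B_p^d=\{|x|_p\le1\}$, its gauge is the $\ell_p$-norm. For a body $U$, $\lambda_1(U)$ is the least eigenvalue of $-\Delta v=\lambda v$ in $U$, $v|_{\partial U}=0$, $v\in L_2(U)$. For $U=[-a,a]$ the first eigenfunction is $\cos(\pi y/2a)$ and $\lambda_1=(\pi/2a)^2$. In general $\lambda_1(sU)=s^{-2}\lambda_1(U)$.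

**Definition (Jackson constant, optimal argument).** For bodies $U,V$ and $f\in L_2$ let
$$E(\sigma V,f)_2=\inf\{\|f-g\|_2:\ g\in L_2,\ \operatorname{supp}\widehat g\subset\sigma V\}.$$
For the sequence $M_1=\{\dots,0,1,-1,0,\dots\}$ the modulus of continuity is
$$\omega_{M_1}(\tau U,f)_2=\sup_{t\in\tau U}\|f(\cdot+t)-f(\cdot)\|_2 .$$
On the Fourier side, $E(\sigma V,f)_2^2=(2\pi)^{-d}\int_{y\notin\sigma V}|\widehat f|^2$ and $\|f(\cdot+t)-f\|_2^2=(2\pi)^{-d}\int|e^{i\langle t,y\rangle}-1|^2|\widehat f(y)|^2dy$. The sharp Jackson constant is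
$$D(\tau,U,V)=\sup_{0\ne f\in L_2}\frac{E(V,f)_2}{\omega_{M_1}(\tau U,f)_2}.$$
One always has $D(\tau,U,V)\ge1/\sqrt2$, and the optimal argument is $\tau_{0,M_1}(V,U)=\inf\{\tau>0:D(\tau,U,V)=1/\sqrt2\}$.

**Definition (Logan's problem).** $\mathcal K(U)$ is the class of real-valued, even, continuous, integrable $f\not\equiv0$ on $\mathbb R^d$ with $\widehat f\ge0$ and $\operatorname{supp}\widehat f\subset U$. Put
$$\Lambda_{0,M_1}(U,V)=\inf_{f\in\mathcal K(U)}\ \sup\{|x|_V:f(x)>0\}.$$

For example, let $d=1$, $U=[-a,a]$. The function $\big(\frac{\sin(ax/2)}{ax/2}\big)^2$, whose transform is a multiple of a triangle on $[-a,a]$, lies in $\mathcal K(U)$. It is positive arbitrarily far out, so its supremum is $\infty$. Section 6 exhibits a function in $\mathcal K([-a,a])$ with supremum $\pi/a$.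

The problem comes from the document "Dunkl harmonic analysis and sharp Jackson inequalities in $L_2$-space with power weight" (4th Workshop on Fourier Analysis and Related Fields, http://www.renyi.hu/conferences/fourier4/Ivanov.pdf). The following facts are quoted there.

- $\tau_{0,M_1}(B_2^d,U)=\Lambda_{0,M_1}(U,B_2^d)$.
- V.A. Yudin (1981): $\tau_{0,M_1}(B_2^d,U)=\Lambda_{0,M_1}(U,B_2^d)\le2\lambda_1^{1/2}(U)$ for every body $U$.
- E.E. Berdyscheva: $\tau_{0,M_1}(B_p^d,B_\infty^d)=\Lambda_{0,M_1}(B_\infty^d,B_p^d)=\pi d^{1/p}$ for $1\le p\le2$.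
- D.V. Gorbachev: $\tau_{0,M_1}(B_2^d,B_2^d)=\Lambda_{0,M_1}(B_2^d,B_2^d)=2q_{d/2-1}$, where $q_{d/2-1}$ is the least positive zero of the Bessel function $J_{d/2-1}$.

So Yudin's bound is an equality for $U=B_\infty^d$ and $U=B_2^d$.

**Conjecture 1.** For every centrally symmetric convex body $U\subset\mathbb R^d$, $\tau_{0,M_1}(B_2^d,U)=\Lambda_{0,M_1}(U,B_2^d)=2\lambda_1^{1/2}(U)$.

**Notation.** $|\cdot|$ is the Euclidean norm, $\Lambda(U):=\Lambda_{0,M_1}(U,B_2^d)$, and
$$R=R(U):=2\lambda_1^{1/2}(U),\qquad \Omega:=\operatorname{int}(U/2),\qquad \lambda_1(\Omega)=4\lambda_1(U)=R^2 .$$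
$v>0$ is the first Dirichlet eigenfunction of $\Omega$, extended by $0$ to $\mathbb R^d$. For $f\in\mathcal K(U)$ put $\lambda(f)=\sup\{|x|:f(x)>0\}$. By convexity, $\Omega+\Omega=\Omega-\Omega=\operatorname{int}U$.

For $f\in\mathcal K(U)$ the transform $\widehat f$ is continuous, compactly supported, $\ge0$ and $\not\equiv0$. So by inversion
$$f(x)=(2\pi)^{-d}\int\widehat f(y)e^{i\langle x,y\rangle}dy,\qquad f(0)=(2\pi)^{-d}\int\widehat f>0, \tag{2}$$
and for each fixed $x$ the function $s\mapsto f(sx)$ extends to an entire function of $s$.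

## 3. Statements: equality for boxes and for no other polytope

**Theorem 1 (duality).** For $\rho>0$: $\Lambda(U)\ge\rho$ if and only if there is a tempered measure $\mu\ne0$ with $\operatorname{supp}\mu\subset\{|x|\ge\rho\}$ and $\widehat\mu\ge0$ on $\operatorname{int}U$ (as a distribution). If such a $\mu$ exists, it can be chosen even.

**Theorem 2.** $\Lambda(U)=R(U)$ if and only if there is a tempered measure $\mu\ne0$ with $\operatorname{supp}\mu\subset\{|x|\ge R\}$ and $\widehat\mu=c\,\delta_0$ on $\operatorname{int}U$ for some $c>0$. In that case $v|_\Omega$ extends to a real-analytic function $h/c$ on $\mathbb R^d$, where $h$ is real and is the Fourier transform of a finite real (signed) measure on the sphere $|x|=R$. In particular $\Delta h=-R^2h$ on $\mathbb R^d$.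

**Theorem 3.** Let $U$ be a centrally symmetric convex polytope with nonempty interior. Then $\Lambda(U)=2\lambda_1^{1/2}(U)$ if and only if $U$ is a rectangular parallelepiped (in some orthonormal frame). Otherwise $\Lambda(U)<2\lambda_1^{1/2}(U)$.

**Theorem 4.** For $d\ge2$ the bodies with $\Lambda(U)<2\lambda_1^{1/2}(U)$ form an open dense set in the Hausdorff metric.

**Theorem 5.** (a) If equality $\Lambda=2\lambda_1^{1/2}$ holds for $U_1\subset\mathbb R^{d_1}$ and $U_2\subset\mathbb R^{d_2}$, it holds for $U_1\times U_2$. Hence it holds for all products of Euclidean balls and intervals. (b) If equality holds for $U$ ($d\ge2$) and $\partial U$ contains a nonempty relatively open subset of a hyperplane, then, in suitable orthonormal coordinates, $U=[-a,a]\times F_0$ with $F_0=-F_0$ convex. (c) If equality holds and $U$ satisfies the interior ball condition at every boundary point (e.g. $\partial U\in C^{1,1}$), then $\partial U$ is a real-analytic hypersurface.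

So Conjecture 1 is false in every dimension $d\ge2$, and true for $d=1$. It fails, for instance, for a regular hexagon, a non-square rhombus, and $B_1^d$ with $d\ge3$. Only Theorems 1–3 are needed for this.

## 4. Lower bounds for $\Lambda(U)$ are measures: proof of Theorem 1

The "only if" half is a separation argument in a space of continuous functions on $\{|x|\ge\rho\}$. It carries one danger. On a noncompact set, the functional produced by Hahn–Banach may live "at infinity", and then it restricts to the zero measure. If the only available functions were Schwartz, so that their quotients by a polynomially decaying weight vanish at infinity, a functional at infinity would be nonnegative on them for trivial reasons. The first step prepares a function that excludes this.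

**Step 1: a member of $\mathcal K(U)$ that is negative at infinity, of known size.** Let $\Psi(x)=(1+|x|^2)^{-(d+1)/2}$. The inverse transform of $e^{-|y|}$ is $c_d\Psi$ with $c_d>0$ (the Poisson kernel). Take $\eta\in C_c^\infty$ real, even, $\ge0$, $\not\equiv0$, with support so small that $\theta=\eta*\eta\in C_c^\infty(\operatorname{int}U)$. The inverse transform $q$ of $\theta$ is $(2\pi)^{-d}\widehat\eta^{\,2}$, and $\widehat\eta$ is real because $\eta$ is even. So $q$ is an even Schwartz function, $q\ge0$, $q(0)>0$. Define
$$\widehat G(y)=(1-e^{-|y|})\,\theta(y)\ge0,\qquad\text{i.e.}\qquad G=q-c_d\,\Psi*q .$$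
From $|x|^2\le2|x-z|^2+2|z|^2$ we get $1+|x|^2\le2(1+|x-z|^2)(1+|z|^2)$. Hence $\Psi(x-z)\le C\Psi(x)(1+|z|^2)^{(d+1)/2}$, and integrating against the Schwartz function $q$ gives $\Psi*q\le C\Psi$. Conversely, $q\ge q(0)/2$ on some ball $|z|\le r$. There $1+|x-z|^2\le2(1+|x|^2)(1+r^2)$, so $\Psi(x-z)\ge c\,\Psi(x)$ and $\Psi*q\ge c\,\Psi$ with a new $c>0$. Finally $q=o(\Psi)$ at infinity. So there are $C,c,T_0>0$ with
$$|G|\le C\Psi\ \text{ everywhere},\qquad G\le-c\Psi\ \text{ for }|x|\ge T_0. \tag{3}$$
In particular $G$ is integrable, and $G\in\mathcal K(U)$.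

**Step 2: separation ("only if").** Let $\Lambda(U)\ge\rho$, $E=\{|x|\ge\rho\}$, and let $X=C_b(E)$ be the real bounded continuous functions on $E$ with the sup norm. For even $0\le\varphi\in C_c^\infty(\operatorname{int}U)$ let $f_\varphi$ be the inverse transform of $\varphi$; it is real, even and Schwartz. Put
$$Q=\{(f_\varphi+sG)/\Psi|_E:\ \varphi\text{ as above},\ s\ge0\},\qquad N=\{u\in X:\sup u<0\}.$$
Both are convex cones, $0\in Q$, and $N$ is open. They are disjoint. Indeed, let $f=f_\varphi+sG$ satisfy $\sup_Ef/\Psi<0$. Then $f\not\equiv0$, $\widehat f\ge0$ and $f\in\mathcal K(U)$. Moreover $f<0$ on $E$, and since the sphere $|x|=\rho$ is compact and $f$ is continuous, $f<0$ on $\{|x|\ge\rho'\}$ for some $\rho'<\rho$. Then $\lambda(f)\le\rho'<\rho\le\Lambda(U)$, a contradiction.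

By Hahn–Banach there is $0\ne\ell\in X^*$ with $\sup_N\ell\le\inf_Q\ell$. Since $0\in\overline N$, the left side is $\ge0$. Since $0\in Q$, the right side is $\le0$. So both are $0$: $\ell\le0$ on $N$ and $\ell\ge0$ on $Q$.

If $u\ge0$, then $-u-\varepsilon\in N$ for every $\varepsilon>0$. So $\ell(u)\ge-\varepsilon\ell(1)$, and hence $\ell(u)\ge0$. Thus $\ell$ is positive, $|\ell(u)|\le\|u\|\,\ell(1)$, so $\ell(1)>0$; normalize $\ell(1)=1$. By the Riesz theorem there is a finite measure $m$ on $E$ with $\ell(u)=\int u\,dm$ for $u\in C_0(E)$.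

**Step 3: $m\ne0$.** Here $G$ is used. Take $\chi\in C_c(\mathbb R^d)$, $0\le\chi\le1$, $\chi=1$ on $|x|\le T_0$. Since $G/\Psi\in Q$, (3) gives
$$0\le\ell(G/\Psi)=\ell(\chi G/\Psi)+\ell((1-\chi)G/\Psi)\le C\ell(\chi)-c\,(1-\ell(\chi)),$$
so $\int\chi\,dm=\ell(\chi)\ge c/(C+c)>0$.

**Step 4: the measure $\mu$.** The goal is to turn $m$ into $\mu$. Since $f_\varphi/\Psi\in C_0(E)\cap Q$ (take $s=0$), $\int f_\varphi\Psi^{-1}dm\ge0$. Let $\mu$ be $\Psi^{-1}m$, symmetrized under $x\mapsto-x$. Then $\mu\ne0$ is even, supported in $E$, and tempered because $\int\Psi\,d\mu<\infty$. For even $0\le\varphi\in C_c^\infty(\operatorname{int}U)$ we have $\widehat\varphi=(2\pi)^df_\varphi$, so $\int\widehat\varphi\,d\mu\ge0$. For general $0\le\varphi\in C_c^\infty(\operatorname{int}U)$, the odd part of $\varphi$ has odd transform and contributes $0$ because $\mu$ is even, while the even part is $\ge0$. Hence $\widehat\mu\ge0$ on $\operatorname{int}U$.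

**Step 5: "if".** The argument of Section 1 must be made strict, and applied to $f$ whose transform need not be smooth or compactly supported inside $\operatorname{int}U$. Let $\mu$ be given and suppose $f\in\mathcal K(U)$ has $\lambda'=\lambda(f)<\rho$. Fix $s\in(\lambda'/\rho,1)$ and $x_0\in\operatorname{supp}\mu$. Choose $\eta\in C_c^\infty$ even, $\ge0$, $\int\eta=1$, with support so small that $sU+\operatorname{supp}\eta+\operatorname{supp}\eta\subset\operatorname{int}U$ and $\widehat\eta(x_0)\ne0$; this is possible because $\widehat\eta(x_0)\to1$ as the support shrinks. Put $g(x)=f(sx)\,\widehat\eta(x)^2$. Then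
$$\widehat g=s^{-d}\,\widehat f(\cdot/s)*(\eta*\eta)\ \ge0$$
is even and lies in $C_c^\infty(\operatorname{int}U)$. So $\int g\,d\mu=(2\pi)^{-d}\langle\widehat\mu,\widehat g\rangle\ge0$. On the other hand, for $|x|\ge\rho$ we have $|sx|\ge s\rho>\lambda'$, so $f(sx)\le0$ and $g\le0$ on $\operatorname{supp}\mu$. Hence $\int g\,d\mu=0$, by continuity $g=0$ on $\operatorname{supp}\mu$, and $f(sx_0)=0$. This holds for every $s\in(\lambda'/\rho,1)$. The entire function $s\mapsto f(sx_0)$ therefore vanishes identically, and $f(0)=0$, contradicting (2). So $\lambda(f)\ge\rho$ for every $f\in\mathcal K(U)$, i.e. $\Lambda(U)\ge\rho$.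

If some $\mu$ exists, then $\Lambda(U)\ge\rho$, and Step 4 supplies an even one. (Alternatively, symmetrize $\mu$ directly; $\operatorname{int}U$ is symmetric.) $\square$

The contraction $f(s\,\cdot)$ in Step 5 cost nothing, because $\lambda'<\rho$ strictly and there was room for it. In Section 7 there will be no room.

## 5. Boxes, and a shifted lattice that stops short on the hexagon

**Boxes reach the bound.** For $U=[-a,a]$ we have $R=2\cdot\pi/(2a)=\pi/a$. For $U=\prod[-a_i,a_i]$, separation of variables gives $R^2=4\sum(\pi/2a_i)^2=\sum\pi^2/a_i^2$. The product comb of Section 1 is tempered, supported in $|x|\ge R$, and has transform $(\prod a_i)\delta_0\ge0$ on $\operatorname{int}U$. By Theorem 1, $\Lambda(U)\ge R$, and Yudin's bound gives equality. The problem is invariant under orthogonal maps, so equality holds for every rectangular parallelepiped centered at $0$. In particular, it holds for all bodies when $d=1$.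

**The hexagon.** To prove the conjecture for another polygon one would naturally try a shifted lattice again. Let $U/2$ be the regular hexagon with distance $1$ between opposite sides, and let $n_1,n_2,n_3=n_2-n_1$ be unit normals of its sides, with $\langle n_1,n_2\rangle=\frac12$. Then $U=\{|\langle n_i,x\rangle|\le1,\ i=1,2,3\}$. Let $L^*$ be the lattice generated by $n_1,n_2$.

It meets $\operatorname{int}U$ only at $0$. For $l=\alpha n_1+\beta n_2$ with integers $\alpha,\beta$, the three inner products are $\alpha+\frac\beta2$, $\frac\alpha2+\beta$, $\frac{\beta-\alpha}2$. If all are $<1$ in modulus, the integers $2\alpha+\beta$, $\alpha+2\beta$, $\beta-\alpha$ have modulus $\le1$. So $|3\alpha|=|(2\alpha+\beta)-(\beta-\alpha)|\le2$ and $|3\beta|=|(\alpha+2\beta)+(\beta-\alpha)|\le2$, which gives $\alpha=\beta=0$.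

Let $L=\{x:\langle x,l\rangle\in2\pi\mathbb Z\ \forall l\in L^*\}$ and $\mu=\sum_{x\in L}\delta_{x_0+x}$. By Poisson summation $\widehat\mu$ is a sum of point masses on $L^*$ with mass $c=\frac{\sqrt3}2$, the covolume of $L^*$, at $0$. So $\widehat\mu=c\,\delta_0$ on $\operatorname{int}U$. The best shift $x_0$ is a deepest hole of $L$, a hexagonal lattice with shortest vectors of length $2\pi/\sin60^\circ=4\pi/\sqrt3$. Its covering radius is $\frac{1}{\sqrt3}\cdot\frac{4\pi}{\sqrt3}=\frac{4\pi}3$. So this construction proves $\Lambda(U)\ge4\pi/3<4.2$.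

Now $|U/2|=\sqrt3/2$, and the Faber–Krahn inequality says $R^2=\lambda_1(U/2)\ge\pi q_0^2/|U/2|$, where $q_0>2.4$ is the least zero of $J_0$. So $R^2>5.76\cdot2\pi/\sqrt3>20.8$ and $R>4.5$.

The lattice stops short of $R$, but this decides nothing: some other measure might do better. We need information about every measure that could give equality.

## 6. The eigenfunction of $\Omega$ and the trial function $(R^2-|x|^2)\widehat v^{\,2}$

Textbook facts: the first eigenvalue is simple, and $v\in H_0^1(\Omega)$ is smooth, positive and bounded in $\Omega$. Since $\Omega=-\Omega$, $v(-\cdot)$ is also a positive first eigenfunction with the same norm, so $v$ is even. We also use: if $w\in H^1(\Omega)$ and $0\le w\le v$, then $w\in H_0^1(\Omega)$. (If $\varphi_n\in C_c^\infty(\Omega)$ tends to $v$ in $H^1$, then $\min(w,\varphi_n^+)\in H_0^1$ tends to $\min(w,v)=w$.)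

**Fact (i): $v$ is continuous on $\mathbb R^d$.** This is needed for the convolutions below to be continuous. Let $v\le M$, let $s(x)$ be the distance from $x$ to a fixed supporting hyperplane of $\Omega$, and let $D=\operatorname{diam}\Omega$, so $0\le s\le D$ on $\Omega$. The function $b=R^2M(Ds-s^2/2)$ is $\ge0$ on $\Omega$ and satisfies $-\Delta b=R^2M$. Since $0\le(v-b)^+\le v$, the function $w=(v-b)^+$ is in $H_0^1(\Omega)$. Testing $-\Delta(v-b)=R^2v-R^2M$ with $w$ gives
$$\int|\nabla w|^2=\int(R^2v-R^2M)\,w\le0,$$
so $w=0$ and $v\le b\le R^2MDs$. For convex $\Omega$ the infimum of $s(x)$ over supporting hyperplanes is $\operatorname{dist}(x,\partial\Omega)$: at a nearest boundary point $p$, a supporting hyperplane also supports the ball of radius $|x-p|$ about $x$, so it is at distance $|x-p|$. Hence $v\le R^2MD\operatorname{dist}(\cdot,\partial\Omega)$ in $\Omega$, and $v$ tends to $0$ at $\partial\Omega$.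

**Fact (ii): $\nu:=\Delta v+R^2v$, computed on $\mathbb R^d$, is a finite positive measure on $\partial\Omega$ with $\operatorname{supp}\nu=\partial\Omega$.** For $0\le\phi\in C_c^\infty(\mathbb R^d)$ and $\delta>0$ test the equation with $\phi\min(v/\delta,1)\in H_0^1(\Omega)$:
$$R^2\!\int v\phi\min(\tfrac v\delta,1)=\int\min(\tfrac v\delta,1)\nabla v\cdot\nabla\phi+\tfrac1\delta\int_{\{v<\delta\}}\phi|\nabla v|^2\ \ge\ \int\min(\tfrac v\delta,1)\nabla v\cdot\nabla\phi .$$
As $\delta\to0$, $\min(v/\delta,1)\to1$ on $\Omega$, and dominated convergence gives $\int\nabla v\cdot\nabla\phi\le R^2\int v\phi$. Since $v\in H_0^1(\Omega)$, the gradient of its zero extension is the zero extension of its gradient. So the inequality says $\langle\nu,\phi\rangle\ge0$. A nonnegative distribution is a measure. It vanishes in $\Omega$ and off $\overline\Omega$, so it is carried by the compact set $\partial\Omega$ and is finite. If $\nu$ vanished on a ball $B$ centered at a point of $\partial\Omega$, then $\Delta v+R^2v=0$ in $B$, so $v$ would be real-analytic in $B$ and zero on the nonempty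 open set $B\setminus\overline\Omega$. Then $v\equiv0$ in $B$, contradicting $v>0$ on $\Omega\cap B\ne\emptyset$.

**Fact (iii): $\nu*v$ is continuous with compact support, $\ge0$, and $>0$ on $\operatorname{int}U\setminus\{0\}$.** Only the last point needs an argument. Since $v$ is even, $(\nu*v)(x)=\int v(y-x)\,d\nu(y)$. This is positive iff $\nu(x+\Omega)>0$, i.e., by (ii), iff $(x+\Omega)\cap\partial\Omega\ne\emptyset$. Let $0\ne x\in\operatorname{int}U=\Omega-\Omega$, so $(x+\Omega)\cap\Omega\ne\emptyset$. If $x+\Omega$ missed $\partial\Omega$, then, being connected, it would lie in $\Omega$. Iterating, $nx+\Omega\subset\Omega$ for all $n$, contradicting boundedness.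

**The trial function.** Put $f_*(x)=(R^2-|x|^2)\,\widehat v(x)^2$. As $v$ is real and even, $\widehat v$ is real and even. The function $f_*$ is continuous, and it is integrable because $v\in H^1(\mathbb R^d)$ gives $\int(1+|x|^2)\widehat v^{\,2}<\infty$. It is the transform of $(\Delta+R^2)(v*v)=\nu*v$, so
$$\widehat{f_*}=(2\pi)^d\,\nu*v\ge0,\qquad \operatorname{supp}(\nu*v)\subset\overline\Omega+\overline\Omega=U, \tag{4}$$
and $f_*(0)=R^2(\int v)^2>0$. Thus $f_*\in\mathcal K(U)$ and $f_*\le0$ for $|x|\ge R$. This proves Yudin's bound $\Lambda(U)\le R(U)$ directly.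

**The case $d=1$ by hand.** For $U=[-a,a]$: $\Omega=(-\frac a2,\frac a2)$, $v=\cos(\pi y/a)$ there, $R=\pi/a$. The slope of $v$ jumps by $\pi/a$ at $\pm a/2$, so $\nu=\frac\pi a(\delta_{a/2}+\delta_{-a/2})$ and $(\nu*v)(x)=\frac\pi a|\sin(\pi x/a)|$ on $[-a,a]$. This is positive on $(-a,a)$ except at $0$, as (iii) says. Further,
$$\widehat v(x)=\frac{\sin\frac{(R+x)a}2}{R+x}+\frac{\sin\frac{(R-x)a}2}{R-x}=\frac{2R\cos(ax/2)}{R^2-x^2},\qquad f_*(x)=\frac{4R^2\cos^2(ax/2)}{R^2-x^2}.$$
So $f_*>0$ for $|x|<R$ and $f_*\le0$ beyond. Moreover, $f_*$ vanishes at every point of the comb $\mu_a$.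

## 7. Contracting the trial function: proof of Theorem 2

**The formal computation, and where it breaks.** Suppose $\Lambda(U)=R$, let $\mu$ be an even measure from Theorem 1 with $\rho=R$, and let $\tau$ be the restriction of $\widehat\mu$ to $\operatorname{int}U$. It is a nonnegative distribution, hence a measure on $\operatorname{int}U$. Pairing $f_*$ with $\mu$ and using (4), one would like to write
$$\int(R^2-|x|^2)\,\widehat v^{\,2}\,d\mu=\int(\nu*v)\,d\tau .$$
The left side is $\le0$ because $|x|\ge R$ on $\operatorname{supp}\mu$, and the right side is $\ge0$. So both would vanish. Since $\nu*v>0$ off $0$, $\tau$ would be a point mass at $0$, and $\widehat v$ would vanish $\mu$-almost everywhere off the sphere $|x|=R$.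

The identity is not available. By (iii) the support of $\nu*v$ is all of $U$, and $\widehat\mu$ is controlled only on $\operatorname{int}U$; for the comb it has negative masses at $\pm a$, exactly on $\partial U$. Also $\mu$ is only known to be tempered, so even the convergence of the left side is unclear. The remedy is to contract $v$ slightly. But a contraction replaces $R$ by a larger $R_\varepsilon$, so $R_\varepsilon^2-|x|^2$ is positive on the shell $R\le|x|<R_\varepsilon$, where $\mu$ may have mass. The resulting error is $(R_\varepsilon^2-R^2)\int\widehat w_\varepsilon^{\,2}d\mu$, which is harmless only if the integral stays bounded as $\varepsilon\to0$. Step 1 below provides this bound.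

**"If".** The measure in the statement has $\widehat\mu=c\,\delta_0\ge0$ on $\operatorname{int}U$, so Theorem 1 with $\rho=R$ gives $\Lambda(U)\ge R$, and Yudin's bound gives $\le$. From now on $\Lambda(U)=R$, with $\mu$ and $\tau$ as above.

**Step 1: there is $C$ with**
$$\int|\widehat w|^2\,d\mu\le C\|w\|_2^2\qquad\text{for all }w\in L_2\text{ supported in }U/2. \tag{5}$$
The first goal is to show that $\mu$ has uniformly bounded mass on balls of a fixed radius. Take $\theta\in C_c^\infty$ real, even, $\ge0$, $\not\equiv0$, with $\theta*\theta\in C_c^\infty(\operatorname{int}U)$. The function $x\mapsto\widehat\theta(x-y)$ is the transform of $\theta(z)e^{i\langle z,y\rangle}$, and convolution respects this modulation. So $x\mapsto\widehat\theta(x-y)^2$ is the transform of $(\theta*\theta)(z)e^{i\langle z,y\rangle}$. Therefore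
$$\int\widehat\theta(x-y)^2\,d\mu(x)=\int(\theta*\theta)(z)e^{i\langle z,y\rangle}\,d\tau(z)\le\int\theta*\theta\,d\tau<\infty\qquad\text{for all }y.$$
Here the positivity of $\tau$ is used. Since $\widehat\theta$ is real and continuous and $\widehat\theta(0)>0$, $\sup_y\mu(B(y,r))<\infty$ for some $r>0$.

Next, for every Schwartz $\kappa$ we have $\sup_z\int|\kappa(x-z)|\,d\mu(x)<\infty$. The balls of radius $r$ about $z+rd^{-1/2}k$, $k\in\mathbb Z^d$, cover $\mathbb R^d$. On the $k$-th ball $|\kappa(x-z)|\le C'(1+|k|)^{-d-1}$, and the sum over $k$ converges uniformly in $z$.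

Finally take $\zeta\in C_c^\infty$ with $\zeta=1$ on $U/2$ and $\kappa=(2\pi)^{-d}\widehat\zeta$. Then $\widehat w=\widehat{\zeta w}=\kappa*\widehat w$, and Cauchy–Schwarz gives
$$|\widehat w(x)|^2\le\|\kappa\|_1\int|\kappa(x-z)|\,|\widehat w(z)|^2\,dz .$$
Integrating against $\mu$, exchanging the integrals and using Plancherel gives (5).

**Step 2: $\tau$ is concentrated at $0$, and $\widehat v=0$ $\mu$-a.e. off the sphere.** We make the formal computation rigorous. For $0<\varepsilon<\frac12$ let $v_\varepsilon(x)=v(x/(1-\varepsilon))$ and $R_\varepsilon=R/(1-\varepsilon)$. Then $\nu_\varepsilon:=(\Delta+R_\varepsilon^2)v_\varepsilon$ is $(1-\varepsilon)^{-2}$ times $\nu$ composed, as a distribution, with $x\mapsto x/(1-\varepsilon)$. As a measure it is $(1-\varepsilon)^{d-2}$ times the image of $\nu$ under $y\mapsto(1-\varepsilon)y$. So $\nu_\varepsilon\ge0$ and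
$$(\nu_\varepsilon*v_\varepsilon)(x)=(1-\varepsilon)^{d-2}\int v\big(\tfrac{x}{1-\varepsilon}-y\big)d\nu(y)=(1-\varepsilon)^{d-2}(\nu*v)\big(\tfrac x{1-\varepsilon}\big).$$
The support of $v_\varepsilon$ is $(1-\varepsilon)\overline\Omega$, a compact subset of $\Omega$. Choose even mollifiers $\eta_\varepsilon\ge0$ in $C_c^\infty$ with $\int\eta_\varepsilon=1$ and supports shrinking to $0$ so fast that $w_\varepsilon:=v_\varepsilon*\eta_\varepsilon\in C_c^\infty(\Omega)$. As $v$ is continuous with compact support, $w_\varepsilon\to v$ in $L_1$ and $L_2$. Since $w_\varepsilon$ is real and even, $\widehat w_\varepsilon$ is real. Put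
$$\varphi_\varepsilon:=(\Delta+R_\varepsilon^2)(w_\varepsilon*w_\varepsilon)=\nu_\varepsilon*v_\varepsilon*\eta_\varepsilon*\eta_\varepsilon\ \ge0 .$$
It lies in $C_c^\infty(\operatorname{int}U)$ because $\Omega+\Omega=\operatorname{int}U$, and $\widehat\varphi_\varepsilon=(R_\varepsilon^2-|x|^2)\,\widehat w_\varepsilon^{\,2}$. As $\nu*v$ is continuous with compact support, $\varphi_\varepsilon\to\nu*v$ uniformly. Now $\int\varphi_\varepsilon\,d\tau=\int\widehat\varphi_\varepsilon\,d\mu$ is legitimate. Splitting $R_\varepsilon^2-|x|^2=(R_\varepsilon^2-R^2)-(|x|^2-R^2)$ and using (5),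
$$\int\varphi_\varepsilon\,d\tau+\int(|x|^2-R^2)\,\widehat w_\varepsilon^{\,2}\,d\mu=(R_\varepsilon^2-R^2)\int\widehat w_\varepsilon^{\,2}\,d\mu\le C(R_\varepsilon^2-R^2)\|w_\varepsilon\|_2^2\longrightarrow0. \tag{6}$$
Both terms on the left are $\ge0$, so both tend to $0$.

For every compact $K\subset\operatorname{int}U$ we have $\tau(K)<\infty$, so by uniform convergence $\int_K\nu*v\,d\tau=\lim\int_K\varphi_\varepsilon\,d\tau=0$. By (iii), $\tau$ has no mass off $0$:
$$\widehat\mu=c\,\delta_0\ \text{ on }\operatorname{int}U,\qquad c\ge0. \tag{7}$$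
Since $w_\varepsilon\to v$ in $L_1$, $\widehat w_\varepsilon\to\widehat v$ pointwise. Fatou's lemma gives $\int(|x|^2-R^2)\,\widehat v^{\,2}\,d\mu=0$, that is,
$$\widehat v=0\quad\mu\text{-a.e. on }\{|x|>R\}. \tag{8}$$

**Step 3: $c>0$.** For $\theta\in C_c^\infty(\Omega)$ and $\tilde\theta(x)=\overline{\theta(-x)}$ we have $\theta*\tilde\theta\in C_c^\infty(\operatorname{int}U)$, with transform $|\widehat\theta|^2$. So (7) gives $\int|\widehat\theta|^2\,d\mu=c\,(\theta*\tilde\theta)(0)$. If $c=0$, then $\widehat\theta=0$ on $\operatorname{supp}\mu\ne\emptyset$ for all such $\theta$. This fails for $\theta(y)=\theta_0(y)e^{i\langle x_0,y\rangle}$ with $x_0\in\operatorname{supp}\mu$ and $0\le\theta_0\in C_c^\infty(\Omega)$, $\theta_0\not\equiv0$, because $\widehat\theta(x_0)=\int\theta_0>0$.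

**Step 4: $v$ extends to $\mathbb R^d$.** We test (7) on convolutions with $w_\varepsilon$ to recover $v$. Let $u\in C_c^\infty(\Omega)$. Then $u*w_\varepsilon\in C_c^\infty(\operatorname{int}U)$, and since $w_\varepsilon$ is even,
$$\int\widehat u\,\widehat w_\varepsilon\,d\mu=c\,(u*w_\varepsilon)(0)=c\int u\,w_\varepsilon .$$
By (5) applied to $w_\varepsilon-v$, $\widehat w_\varepsilon\to\widehat v$ in $L_2(\mu)$; also $\widehat u\in L_2(\mu)$. So $\int\widehat u\,\widehat v\,d\mu=c\int uv$. By (8) only the sphere $S_R=\{|x|=R\}$ contributes on the left, and Fubini gives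
$$\int u\,h=c\int u\,v,\qquad h(y):=\int_{S_R}e^{-i\langle x,y\rangle}\,\widehat v(x)\,d\mu(x). \tag{9}$$
As $u$ was arbitrary and both functions are continuous, $h=cv$ on $\Omega$. The signed measure $\widehat v\,\mu|_{S_R}$ is finite because $\mu(S_R)<\infty$ and $\widehat v$ is bounded, and it is real and even. So $h$ is real. As the transform of a compactly supported measure, $h$ is real-analytic on $\mathbb R^d$. Since $|x|^2=R^2$ on $S_R$, $\Delta h=-R^2h$. $\square$

By continuity $h=cv$ on $\overline\Omega$, so
$$h=0\ \text{ on }\partial\Omega,\qquad h>0\ \text{ in }\Omega. \tag{10}$$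

**Check on the comb.** For $U=[-a,a]$ the formula for $\widehat v$ gives $\widehat v((2k+1)R)=0$ except at $\pm R$, where the limit is $a/2$. So $h(y)=\frac a2(e^{-iRy}+e^{iRy})=a\cos(\pi y/a)$, which is $cv$ on $\Omega$ with $c=a$, in agreement with (1).

## 8. Reflecting in the facets: proof of Theorem 3

Equality for rectangular parallelepipeds was shown in Section 5. Let now $U$ be a polytope with $\Lambda(U)=R(U)$, and take $h$ and $c>0$ from Theorem 2. Let $F_i$ be the facets of $U/2$, $n_i$ their unit outer normals (distinct for distinct facets), $H_i=\{\langle n_i,x\rangle=b_i\}$ their hyperplanes, and $\sigma_i$ the reflection in $H_i$.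

**Step 1: $h\circ\sigma_i=-h$.** We show that a global Helmholtz solution vanishing on a facet must be odd across its hyperplane. By (10) $h=0$ on $F_i$, which has nonempty interior in $H_i$. By analyticity $h=0$ on $H_i$. Put $g=h+h\circ\sigma_i$ and $s=\langle n_i,x\rangle-b_i$. Then $g$ is real-analytic, $\Delta g=-R^2g$, $g=0$ on $H_i$, and $g$ is even in $s$, so $\partial_sg=0$ on $H_i$. With $\Delta'$ the Laplacian in the variables along $H_i$,
$$\partial_s^{j+2}g=-\Delta'\partial_s^jg-R^2\partial_s^jg .$$
By induction all $\partial_s^jg$ vanish on $H_i$, and so do their derivatives along $H_i$. By analyticity $g\equiv0$.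

**Step 2: no mirror image of a facet hyperplane enters $\Omega$.** If $x\in H_j$, then $h(\sigma_i(x))=-h(x)=0$. So $h=0$ on $\sigma_i(H_j)$, and since $h>0$ on $\Omega$,
$$\sigma_i(H_j)\cap\Omega=\emptyset. \tag{11}$$
On the hexagon of Section 5 this is already absurd. For adjacent sides with normals $n_1,n_2$ and $b_1=b_2=\frac12$, put $s=\langle n_1,x\rangle-\frac12$ and $t=\langle n_2,x\rangle-\frac12$. Since $\sigma_1(x)=x-2sn_1$, the line $\sigma_1(H_2)$ is $\{t-2\langle n_1,n_2\rangle s=0\}=\{t=s\}$. It passes through the center, where $h>0$. The next step does this for every pair of facets at an obtuse interior angle.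

**Step 3: $\langle n_i,n_j\rangle\le0$ for $i\ne j$.** Suppose $\gamma=\langle n_i,n_j\rangle>0$. As $n_i\ne n_j$, $\gamma\in(0,1)$, and so $H_i\ne H_j$. Put $s=\langle n_i,x\rangle-b_i$ and $t=\langle n_j,x\rangle-b_j$, both $\le0$ on $U/2$. Since $\sigma_i(x)=x-2sn_i$, $\sigma_i(H_j)$ is the zero set of
$$L(x)=t(\sigma_i(x))=t-2\gamma s .$$
The facet $F_i$ has interior in $H_i$, so it is not contained in $H_j$. At a point of $F_i\setminus H_j$ we have $s=0$, $t<0$, so $L<0$. Likewise, at a point of $F_j\setminus H_i$ we have $t=0$, $s<0$, so $L=-2\gamma s>0$. Both points lie in $\overline\Omega$, so by continuity $L$ takes both signs on the convex open set $\Omega$, hence vanishes somewhere in $\Omega$. This contradicts (11).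

**Step 4: the normals form an orthonormal frame.** By central symmetry $-n_j$ is also a facet normal. If $n_j\ne\pm n_i$, Step 3 applied to $(n_i,n_j)$ and $(n_i,-n_j)$ gives $\langle n_i,n_j\rangle\le0$ and $\ge0$, so $\langle n_i,n_j\rangle=0$. The facet normals are therefore $\pm e_1,\dots,\pm e_m$ with orthonormal $e_i$. A polytope is the intersection of its facet half-spaces, so boundedness forces $m=d$, and $U$ is a rectangular parallelepiped.

For any other polytope $\Lambda(U)\ne R(U)$, and Yudin's bound gives $\Lambda(U)<R(U)$. $\square$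

For every $d\ge2$ there are centrally symmetric polytopes that are not rectangular parallelepipeds: the regular hexagon and the non-square rhombus for $d=2$, and $B_1^d$ for $d\ge3$. (For $d=2$, $B_1^2$ is a square.) For each of them
$$\tau_{0,M_1}(B_2^d,U)=\Lambda_{0,M_1}(U,B_2^d)<2\lambda_1^{1/2}(U),$$
and Conjecture 1 is disproved for every $d\ge2$. For $d=1$ every body is an interval and equality holds.

## 9. The strict inequality is open and dense: proof of Theorem 4

**Step 1: $\Lambda$ and $R$ are continuous.** This gives openness. If $U\subset U'$, then $\mathcal K(U)\subset\mathcal K(U')$, so $\Lambda(U')\le\Lambda(U)$. Since $f\in\mathcal K(U)$ iff $f(s\,\cdot)\in\mathcal K(sU)$, and $\lambda(f(s\,\cdot))=\lambda(f)/s$, $\Lambda$ is homogeneous of degree $-1$. The same two properties hold for $R$, by domain monotonicity and scaling of $\lambda_1$. So if $(1-\varepsilon)U\subset U'\subset(1+\varepsilon)U$, then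
$$\frac{\Lambda(U)}{1+\varepsilon}\le\Lambda(U')\le\frac{\Lambda(U)}{1-\varepsilon},$$
and likewise for $R$. Bodies close to $U$ satisfy such inclusions. Let $U$ contain the ball of radius $r$ about $0$, and let $U'$ be at Hausdorff distance $\le\delta<r$ from $U$. Then $U'\subset U+\delta B_2^d\subset(1+\frac\delta r)U$. Also $U\subset U'+\frac\delta rU$, so comparing support functions gives $(1-\frac\delta r)U\subset U'$. Hence $\Lambda$ and $R$ are continuous, and $\{\Lambda<R\}$ is open.

**Step 2: density.** Symmetric polytopes are dense among bodies (take convex hulls of finite symmetric nets). If the approximating polytope is a box and $d\ge2$, cutting off small pieces at two opposite vertices, symmetrically, produces a nearby symmetric polytope with a facet normal outside $\{\pm e_i\}$, so not a rectangular parallelepiped. Theorem 3 applies to it. $\square$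

## 10. Products, flat pieces and smooth boundaries: proof of Theorem 5

**(a) Products.** Let $\mu_1,\mu_2$ be the measures of Theorem 2 for $U_1,U_2$, with constants $c_1,c_2$. By separation of variables $\lambda_1(U_1\times U_2)=\lambda_1(U_1)+\lambda_1(U_2)$. So the tempered measure $\mu_1\otimes\mu_2$ is supported in $\{|x|^2\ge R(U_1)^2+R(U_2)^2\}=\{|x|^2\ge R(U_1\times U_2)^2\}$. Its transform $\widehat\mu_1\otimes\widehat\mu_2$ equals $c_1c_2\delta_0$ on $\operatorname{int}(U_1\times U_2)$. Theorem 2 gives equality for $U_1\times U_2$. For Euclidean balls, equality is Gorbachev's theorem (with scaling). For intervals, see Section 5.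

**(b) A flat piece forces a cylinder.** Let equality hold, $d\ge2$, and let $h$ be as in Theorem 2.

**Step 1: setup.** We first check that the flat piece lies in a supporting hyperplane. Let $p$ be a point of the piece. A supporting hyperplane of $U$ at $p$ has the piece on one side and contains $p$, which is interior to the piece, so it contains the whole piece. Thus the hyperplane of the piece supports $U$. Scale to $U/2$: let $H=\{\langle n,x\rangle=b\}$, $|n|=1$, with $\langle n,x\rangle\le b$ on $U/2$, let $F=(U/2)\cap H$, which has nonempty interior in $H$, and let $t=\langle n,x\rangle-b$. As in Section 8, $h=0$ on $F$ and hence on $H$.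

Call a point $q$ of the relative boundary of $F$ in $H$ regular if there is a unique half-space $\{x\in H:\ell(x-q)\ge0\}$ of $H$ supporting $F$ at $q$. Here $\ell$ is linear on $\mathbb R^d$, $\ell(n)=0$, $\|\ell\|=1$. For instance, if $F$ is a square, the regular points are those other than the vertices. The tangent cone of a convex set with interior is the intersection of its supporting half-spaces at the point (translated to the origin). So at a regular $q$ the tangent cone of $F$ is $\{\langle n,\cdot\rangle=0,\ \ell\ge0\}$. Fix a regular $q$ for Steps 2 and 3.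

**Step 2: $h$ vanishes at $q$ to a finite order $k\ge2$.** Clearly $h(q)=0$, and the order is finite because $h\not\equiv0$ is analytic. Suppose $\nabla h(q)\ne0$. Since $h=0$ on $H$, $\nabla h(q)$ is normal to $H$. By the implicit function theorem the zero set of $h$ near $q$ is a graph over $H$, and as it contains $H$ it equals $H$: $\{h=0\}\cap B=H\cap B$ for a small ball $B$ about $q$. By (10), $\partial\Omega\cap B\subset H$. The connected set $B\cap\{t<0\}$ meets $\Omega$ (because $q\in\overline\Omega$ and $\Omega\subset\{t<0\}$) and misses $\partial\Omega$, so it lies in $\Omega$. Hence $H\cap B\subset\overline\Omega\cap H=F$, contradicting that $q$ is in the relative boundary of $F$.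

**Step 3: $\ell(x-q)\ge0$ on $U/2$.** Otherwise $\Omega$ would make an angle larger than $\pi/2$ at $q$, and a positive Helmholtz solution there cannot vanish to order $2$.

Suppose there is $z\in\Omega$ with $\ell(z-q)<0$; also $t(z)<0$. Let $T$ be the tangent cone of $U/2$ at $q$, the closure of the open convex cone $T^\circ=\bigcup_{s>0}s^{-1}(\Omega-q)$; then $\operatorname{int}T=T^\circ$. The closed convex cone $T$ contains $z-q$ and the tangent cone $\{\langle n,\cdot\rangle=0,\ell\ge0\}$ of $F$, in particular the linear space $\{\langle n,\cdot\rangle=\ell=0\}$. In the orthonormal coordinates $(\ell,\langle n,\cdot\rangle)$ the directions $(1,0)$ and $(\ell(z-q),t(z))$, the latter with both coordinates negative, enclose an angle $\alpha_0\in(\pi/2,\pi)$. So $T$ contains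
$$T_0=(\text{closed planar sector of angle }\alpha_0)\times\{\langle n,\cdot\rangle=\ell=0\}.$$

Let $P$ be the lowest-order homogeneous Taylor polynomial of $h$ at $q$. It has degree $k$, $P\not\equiv0$, and comparing terms of degree $k-2$ in $\Delta h=-R^2h$ shows $\Delta P=0$. Let $y\in\operatorname{int}T_0\subset T^\circ$. Then $q+s_0y\in\Omega$ for some $s_0>0$, and by convexity $q+sy\in\Omega$ for $0<s\le s_0$. So $P(y)=\lim_{s\to0}s^{-k}h(q+sy)\ge0$, and $P\ge0$ on $T_0$. By the strong maximum principle $P>0$ in $\operatorname{int}T_0$.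

Put $\beta=\pi/\alpha_0\in(1,2)$ and $\Phi=r^\beta\sin\beta\phi$ in polar coordinates $(r,\phi)$, $0\le\phi\le\alpha_0$, of the sector. $\Phi$ is harmonic and positive in $\operatorname{int}T_0$, zero on $\partial T_0$, homogeneous of degree $\beta$, and $C^1$ up to $\partial T_0$ since $\beta>1$.

Apply Green's formula to $P,\Phi$ in $T_0\cap\{|x|<1,\ r>\epsilon\}$. On the part $r=\epsilon$ of the boundary the integrand $P\,\partial_{\mathbf n}\Phi-\Phi\,\partial_{\mathbf n}P$ is bounded and the area is $O(\epsilon)$. On $|x|=1$, homogeneity gives $\partial_{\mathbf n}\Phi=\beta\Phi$ and $\partial_{\mathbf n}P=kP$. On the flat sides $\Phi=0$. Letting $\epsilon\to0$,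
$$0=(\beta-k)\int_{T_0\cap S^{d-1}}P\,\Phi+\int_{\partial T_0\cap\{|x|<1\}}P\,\partial_{\mathbf n}\Phi, \tag{12}$$
with $\mathbf n$ the outer normal. On the flat sides $\partial_{\mathbf n}\Phi\le0$ and $P\ge0$, so the last integral is $\le0$. As $\int P\Phi>0$, (12) forces $k\le\beta<2$, contradicting Step 2.

**Step 4: the regular half-spaces cut out $F$.** We show that every $x\in H\setminus F$ violates $\ell(x-q)\ge0$ for some regular $q$. Let $B_H(p,r)\subset F$ be a ball in $H$, and let $q_0$ be the point of $[p,x]$ on the relative boundary of $F$; so $x=q_0-\kappa(p-q_0)$ with $\kappa>0$. There are regular points $q_m\to q_0$. Indeed, the relative boundary of $F$ is locally the graph of a convex function, which is differentiable almost everywhere. (For $d=2$, $F$ is a segment and both endpoints are regular.) Let $\ell_m$ be their functionals. Along a subsequence $\ell_m\to\ell_0$, $\|\ell_0\|=1$, and $\ell_0(y-q_0)\ge0$ for all $y\in F\supset B_H(p,r)$. Taking $y$ on the boundary of that ball in the direction that decreases $\ell_0$ most gives $\ell_0(p-q_0)\ge r>0$.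 So $\ell_0(x-q_0)=-\kappa\,\ell_0(p-q_0)<0$, and $\ell_m(x-q_m)<0$ for some $m$.

**Step 5: $U$ is a cylinder.** Write $F=bn+F'$ with $F'\subset n^\perp$. For $x\in U/2$ the point $x-t(x)n\in H$ satisfies all the inequalities $\ell(\cdot-q)\ge0$ by Step 3, because $\ell(n)=0$. By Step 4 it lies in $F$. So the orthogonal projection of $U/2$ to $n^\perp$ lies in $F'$. Since $-F\subset U/2$, this gives $-F'\subset F'$, hence $F'=-F'$ and $-F=-bn+F'$. Also $|\langle n,x\rangle|\le b$ on $U/2$ by symmetry. Therefore
$$[-b,b]n+F'=\operatorname{conv}(F\cup-F)\subset U/2\subset[-b,b]n+F',$$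
so $U/2=[-b,b]n+F'$, i.e. $U=[-a,a]\times F_0$ with $a=2b$, $F_0=2F'$.

**(c) An interior ball condition forces analyticity.** Let $p\in\partial\Omega$. By hypothesis (scaled to $U/2$) there is a ball in $\Omega$ touching $\partial\Omega$ at $p$. In it $-\Delta v=R^2v\ge0$ and $v>0$, while $v(p)=0$. By Hopf's lemma the inward slope of $v$ at $p$ is positive, and since $h=cv$ on $\overline\Omega$, $\nabla h(p)\ne0$. So in a small neighborhood $B$ of $p$ the set $\Gamma=\{h=0\}$ is a real-analytic hypersurface separating $B$ into the connected parts $\{h>0\}$ and $\{h<0\}$.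

By (10) $\partial\Omega\cap B\subset\Gamma$, so each part lies in $\Omega$ or misses it. Since $h>0$ on $\Omega$, the part $\{h<0\}$ and the set $\Gamma$ miss $\Omega$. As $\Omega\cap B\ne\emptyset$, the part $\{h>0\}$ meets $\Omega$ and so lies in it. Hence $\Omega\cap B=\{h>0\}\cap B$ and $\partial\Omega\cap B=\Gamma\cap B$. Thus $\partial\Omega$, and with it $\partial U=2\,\partial\Omega$, is a real-analytic hypersurface. $\square$
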